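\title{Largest $t$-intersecting families of partial permutations}

\begin{abstract}
Let $\mathcal F$ be a finite family of finite sets, and consider all injections into $\{1,\dots,k\}$ whose domain is a member of $\mathcal F$. A collection of such injections is $t$-intersecting if any two of them agree at $t$ or more points, and it is trivial if all of them agree at $t$ fixed points. We prove that if $k\ge2$ and $k\ge 12000\,t\ln k$, then every largest $t$-intersecting collection is trivial, whatever $\mathcal F$ is. This confirms a conjecture that a threshold for $k$ depending on $t$ alone exists; the least such threshold lies between $2t+1$ (for $t\ge 3$) and $O(t\log t)$. We also show that a non-trivial $t$-intersecting collection has at most a $1-1/e+o(1)$ fraction of the size of the largest trivial one as $k/(t\ln k)\to\infty$, and that the constant $1-1/e$ is best possible. The proof is self-contained and uses the spread-approximation method.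
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $t$ and $k$ are positive integers, $[k]=\{1,\dots,k\}$, and $\mathcal F$ is a finite family of finite sets. We identify an injection $f\colon X\to[k]$ on a finite set $X$ with its graph $\{(x,f(x)):x\in X\}$, and we call ordered pairs $(x,y)$ \emph{cells}. Let $\mathcal A(X,k)$ be the set of graphs of all injections $X\to[k]$; it is empty when $|X|>k$. We study the family of \emph{partial permutations}
\[
\mathcal A=\mathcal A(\mathcal F,k)=\bigcup_{F\in\mathcal F}\mathcal A(F,k).
\]
For $A,B\in\mathcal A$, the number $|A\cap B|$ counts the points at which both injections are defined and take the same value. For $\mathcal F=\{[k]\}$ the family $\mathcal A$ is the set of permutations of $[k]$.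

A family $\mathcal G$ of sets is \emph{$t$-intersecting} if $|A\cap B|\ge t$ for all $A,B\in\mathcal G$. The case $A=B$ is included, so all members have at least $t$ elements. A $t$-intersecting family is \emph{trivial} if some set $T$ with $|T|=t$ is contained in each of its members; the empty family is trivial. A \emph{largest} $t$-intersecting subfamily of $\mathcal A$ is one of maximum size.

For $\mathcal G\subseteq\mathcal A$ and a finite set $U$ of cells put $\mathcal G[U]=\{A\in\mathcal G:U\subseteq A\}$, and for a family $\mathcal T$ of such sets put $\mathcal A[\mathcal T]=\bigcup_{U\in\mathcal T}\mathcal A[U]$. A \emph{star} is a family $\mathcal A[T]$ with $|T|=t$. Stars are $t$-intersecting, and the trivial families are exactly the subfamilies of stars. Let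
\[
M=\max_{|T|=t}|\mathcal A[T]|,\qquad N=k-t .
\]
All largest $t$-intersecting subfamilies of $\mathcal A$ are trivial if and only if every non-trivial $t$-intersecting subfamily has fewer than $M$ members. This includes the degenerate case $M=0$: then $\mathcal A$ has no member with $t$ or more cells, and $\emptyset$ is the only $t$-intersecting subfamily.

Why should stars be largest? Take $t=1$ and a single domain $X$ with $1\le|X|\le k$, and identify $[k]$ with $\mathbb Z/k\mathbb Z$. The $k$ shifts $f+c$ of an injection $f$ disagree with each other everywhere, and these classes of shifts partition $\mathcal A$. A $1$-intersecting family contains at most one member of each class, so it has at most $|\mathcal A|/k$ members, which is the size of a star. For general $t$ the heuristic is that prescribing one more cell reduces the number of injections by a factor of about $k$, so that a family whose description prescribes more than $t$ cells should lose to a star once $k$ is large compared with $t$. Some condition of this kind is needed, as Section~\ref{sec:examples} shows. The following conjecture from \cite{source} asserts that no condition on $\mathcal F$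 is needed. Let $\alpha(\mathcal F)$ denote the size of a largest member of $\mathcal F$.

\begin{quote}
\textbf{Conjecture.} \emph{For every $t$ there is a positive integer $k_0^*(t)$ such that for every family $\mathcal F$ with $\alpha(\mathcal F)\ge t$ and every $k\ge k_0^*(t)$, the largest $t$-intersecting subfamilies of $\mathcal A(\mathcal F,k)$ are trivial.}
\end{quote}

The difficulty is the uniformity in $\mathcal F$. The family $\mathcal F$ need have no symmetry, and the shift argument, applied to each domain separately, bounds a $1$-intersecting family by $1/k$ of \emph{all} of $\mathcal A$, whereas a star sees only the domains through one point. Moreover the domains may have as many as $k$ points, so $k$ is not large compared with the size of the sets. We call a value of $k_0^*(t)$ \emph{admissible} if the statement of the conjecture holds with it.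

\begin{theorem}\label{thm:main}
Let $k\ge2$ and $k\ge12000\,t\ln k$. For every finite family $\mathcal F$ of finite sets, every largest $t$-intersecting subfamily of $\mathcal A(\mathcal F,k)$ is trivial. In particular the conjecture holds with $k_0^*(t)=\lceil24000\,t\ln(12000t)\rceil$.
\end{theorem}

Theorem~\ref{thm:main} follows from a stability result. Let $D_N$ be the number of derangements of $N$ points, that is, of permutations without a fixed point. Inclusion--exclusion gives $D_N/N!=\sum_{i=0}^N(-1)^i/i!$. Hence $D_N/N!\to1/e$, and, the series being alternating with non-increasing terms, $D_N/N!\ge\frac12-\frac16=\frac13$ for $N\ge2$.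

\begin{theorem}\label{thm:stability}
Let $k\ge2$ and $k\ge12000\,t\ln k$. If $\mathcal G\subseteq\mathcal A(\mathcal F,k)$ is $t$-intersecting and not trivial, then
\[
|\mathcal G|\le\Big(1-\frac{D_{k-t}}{(k-t)!}+\frac{420\,t\ln k}{k}\Big)M .
\]
So $|\mathcal G|\le(1-\frac1e+o(1))M$ as $k/(t\ln k)\to\infty$, and the constant $1-1/e$ is best possible.
\end{theorem}

\begin{proposition}\label{prop:lower}
For $t\ge3$, any admissible $k_0^*(t)$ satisfies $k_0^*(t)\ge2t+1$. So the least admissible value lies between $2t+1$ and $O(t\log t)$.
\end{proposition}

The proof of Theorem~\ref{thm:stability} uses the spread-approximation method of Kupavskii and Zakharov. The spread lemma that it needs, after Alweiss et al.\ and others, is proved in Section~\ref{sec:spread}, so the paper is self-contained. The numerical constants are not optimized. Besides Markov's inequality we use two standard estimates: $n!\ge(n/e)^n$, which follows from $e^n\ge n^n/n!$, and its consequence $\binom ab\le a^b/b!\le(ea/b)^b$ for $b\ge1$.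

\section{Two non-trivial families of permutations}\label{sec:examples}

In this section $\mathcal F=\{[k]\}$. A non-empty star consists of the permutations with $t$ prescribed values, so $M=N!$. The two examples show the two ways in which a non-trivial family can be large: far from every star when $k$ is small, and close to a star for every $k$.

\begin{example}\label{ex:majority}
Let $k\ge t+3$, and let $\mathcal G$ be the set of permutations that fix at least $t+1$ of the points $1,\dots,t+2$. Two $(t+1)$-subsets of a $(t+2)$-set have at least $t$ common points, so $\mathcal G$ is $t$-intersecting. No cell is common to all members. Indeed, such a cell lies in the identity, so it has the form $(i,i)$; for $i\le t+2$ it is missed by the transposition $(i\ k)\in\mathcal G$, and for $i>t+2$ by $(1\ i)\in\mathcal G$. So $\mathcal G$ is not trivial. There are $(N-2)!$ permutations that fix all of $1,\dots,t+2$, and for each $i\le t+2$ there are $(N-1)!-(N-2)!$ that fix all of them except $i$. Hence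
\begin{equation}\label{eq:majority}
|\mathcal G|=(t+2)\big((N-1)!-(N-2)!\big)+(N-2)!=(N-2)!\,\big((t+2)(N-2)+1\big).
\end{equation}
This is at most $\frac{t+2}{N}M$, as the heuristic predicts: $t+2$ sets of $t+1$ prescribed cells, each of relative weight $1/N$.
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $t\ge3$ and $k=2t\ge t+3$, so $N=t$. By \eqref{eq:majority},
\[
|\mathcal G|=(t-2)!\,(t^2-3)\ge(t-2)!\,(t^2-t)=t!=M .
\]
Thus a non-trivial $t$-intersecting family has at least $M$ members, and some largest $t$-intersecting family is non-trivial. As $\alpha(\mathcal F)=2t\ge t$, the statement of the conjecture fails at $k=2t$, so $k_0^*(t)\ge2t+1$. The upper bound $O(t\log t)$ is Theorem~\ref{thm:main}.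
\end{proof}

\begin{example}\label{ex:sharp}
Take a star, add one permutation $B$ outside it, and delete what then has to be deleted. Let $N\ge3$, let $B$ be the transposition $(t\ \ t{+}1)$, and let $\mathcal G$ consist of $B$ and all permutations that fix $1,\dots,t$ and at least one point $j\ge t+2$. Two members other than $B$ share the $t$ cells $(i,i)$, $i\le t$. A member other than $B$ shares with $B$ the $t-1$ cells $(i,i)$, $i<t$, and a cell $(j,j)$ with $j\ge t+2$. So $\mathcal G$ is $t$-intersecting. A cell common to all members lies in $B$ and in the identity, so it is $(i,i)$ with $i\ne t,t+1$. For $i\ge t+2$ the transposition $(t{+}1\ \ i)$ misses $(i,i)$, and it belongs to $\mathcal G$ because $N\ge3$ leaves a point $j\ge t+2$ other than $i$. So only $t-1$ cells are common to all members, and $\mathcal G$ is not trivial. A permutation of $\{t+1,\dots,k\}$ with no fixed point $j\ge t+2$ either moves $t+1$ ($D_N$ possibilities) or fixes it ($D_{N-1}$ possibilities). Hence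
\[
|\mathcal G|=N!-D_N-D_{N-1}+1 .
\]
Since $D_{N-1}/N!\le1/N$, we get $|\mathcal G|=(1-\frac1e+o(1))M$ as $N\to\infty$.
\end{example}

\section{Two counting facts about stars}\label{sec:stars}

From now on $\mathcal F$ is arbitrary, $k>t$, and $r=N/e$. Apart from the bound $|A|\le k$ for $A\in\mathcal A$, the two lemmas below are the only properties of $\mathcal A$ that the proof uses. Each is proved for one domain $F$ at a time, with a bound that does not depend on $F$, and then summed over $F$. This is the source of the uniformity in $\mathcal F$. We write $\operatorname{dom}U$ and $\operatorname{ran}U$ for the sets of first and second coordinates of the cells of $U$.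

The first lemma makes the heuristic of the introduction precise: each cell beyond the first $t$ costs a factor $r$.

\begin{lemma}\label{lem:decay}
Let $T\subseteq U$ be finite sets of cells with $|T|=t$, $|U|=t+d$ and $\mathcal A[U]\ne\emptyset$. Then $d\le N$ and
\[
|\mathcal A[U]|\le\frac{(N-d)!}{N!}\,|\mathcal A[T]|\le r^{-d}|\mathcal A[T]|\le r^{-d}M .
\]
In particular $|\mathcal A[U]|\le r^{-d}M$ for every set $U$ of $t+d$ cells.
\end{lemma}

\begin{proof}
Since $U$ lies in a member of $\mathcal A$, both $U$ and $T$ are graphs of injections into $[k]$, and $t+d\le k$. A member of $\mathcal A[U]$ with domain $F$ exists only if $\operatorname{dom}U\subseteq F$ and $|F|\le k$, and it is given by an injection from the $|F|-|U|$ remaining points into the $k-|U|$ remaining values. Each member of $\mathcal A$ determines its domain, so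
\[
|\mathcal A[U]|=\sum_{F}\frac{(N-d)!}{(k-|F|)!},\qquad|\mathcal A[T]|=\sum_{F}\frac{N!}{(k-|F|)!},
\]
where the sums run over $F\in\mathcal F$ with $|F|\le k$ that contain $\operatorname{dom}U$, respectively $\operatorname{dom}T$. Every $F$ in the first sum occurs in the second, which gives the first inequality. For $d\ge1$, the quotient $N!/(N-d)!$ is the product of the $d$ largest numbers in $\{1,\dots,N\}$. Their geometric mean is at least the geometric mean $(N!)^{1/N}\ge N/e$ of all $N$ numbers, so $N!/(N-d)!\ge r^d$.
\end{proof}

The second lemma says that the loss seen in Example~\ref{ex:sharp} is unavoidable: one set outside a star excludes a constant fraction of the star.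

\begin{lemma}\label{lem:derange}
Let $|T|=t$ and let $B\in\mathcal A$ with $T\not\subseteq B$. Then at most $(1-D_N/N!)\,|\mathcal A[T]|$ members $A$ of $\mathcal A[T]$ satisfy $|A\cap B|\ge t$.
\end{lemma}

\begin{proof}
Assume $\mathcal A[T]\ne\emptyset$ and fix $F\in\mathcal F$ with $\operatorname{dom}T\subseteq F$ and $|F|\le k$. Put $P_0=F\setminus\operatorname{dom}T$ and $Q=[k]\setminus\operatorname{ran}T$, so $|P_0|\le N=|Q|$. The members $A$ of $\mathcal A[T]$ with domain $F$ are the sets $T\cup g$, where $g\colon P_0\to Q$ is an injection. Let $\beta=B\cap(P_0\times Q)$, the graph of an injection from a subset of $P_0$ into $Q$. If $g\cap\beta=\emptyset$, then $g\cap B=\emptyset$ because $g\subseteq P_0\times Q$, and so $|A\cap B|=|T\cap B|<t$. It suffices to show that at least a fraction $D_N/N!$ of the injections $g$ are disjoint from $\beta$, and to sum over $F$.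

Add dummy points to $P_0$ to obtain a set $P$ with $|P|=N$, and extend $\beta$ to a bijection $\hat\beta\colon P\to Q$. Let $h\colon P\to Q$ be a uniformly random bijection. Every injection $P_0\to Q$ has exactly $(N-|P_0|)!$ extensions to a bijection $P\to Q$, so the restriction $g$ of $h$ to $P_0$ is uniformly distributed. The permutation $\hat\beta^{-1}\circ h$ of $P$ is uniform, so it is a derangement with probability $D_N/N!$. In that event $h$ and $\hat\beta$ disagree everywhere, and $g\cap\beta=\emptyset$.
\end{proof}

By Lemma~\ref{lem:derange}, Theorem~\ref{thm:stability} is reduced to showing that all but a few members of a $t$-intersecting family lie in one star.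

\section{The model case: $t=1$ and generators with at most three cells}\label{sec:model}

Both examples of Section~\ref{sec:examples} are described by prescribing a few cells: the family of Example~\ref{ex:majority} is $\mathcal A[\mathcal S]$ for a $t$-intersecting family $\mathcal S$ of $t+2$ sets of size $t+1$. Suppose that we are given such a description, $\mathcal G\subseteq\mathcal A[\mathcal S]$ with $\mathcal S$ a $t$-intersecting family of small sets. We work out by hand what follows when $t=1$ and $k\ge3$, so that $N=k-1$.

\medskip\noindent\emph{Sets of size at most $2$.} Let $\mathcal S\neq\emptyset$. If the members of $\mathcal S$ have a common cell $x$, then $\mathcal G$ lies in the star $\mathcal A[\{x\}]$. Otherwise $\mathcal S$ has no singleton, so it is a graph whose edges pairwise meet. Take an edge $ab$. An edge missing $a$ has the form $bc$; an edge missing $b$ meets $ab$ and $bc$, so it is $ac$; and an edge with at most one vertex in $\{a,b,c\}$ misses one of these three. So $\mathcal S$ is a triangle, and Lemma~\ref{lem:decay} with $d=1$ gives $|\mathcal G|\le3M/N$.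

\medskip\noindent\emph{Reduction.} The first case has no bound on $|\mathcal S|$, but there $\mathcal S$ is wasteful: each member can be replaced by $\{x\}$. The same simplification makes sense for every $t$. Let $\mathcal T$ be a finite $t$-intersecting family of finite sets. A \emph{reduction step} takes $W\in\mathcal T$ and $X\subsetneq W$ with $|X\cap Y|\ge t$ for all $Y\in\mathcal T$, and replaces $\mathcal T$ by $(\mathcal T\setminus\{W\})\cup\{X\}$. The new family is $t$-intersecting, since also $|X\cap X|=|X\cap W|\ge t$; the maximum size does not grow; and $\mathcal A[\mathcal T]$ does not shrink, since $\mathcal A[W]\subseteq\mathcal A[X]$. The sum of the sizes of the members decreases, so after finitely many steps we reach a family of the following kind.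

\begin{definition}\label{def:irred}
A $t$-intersecting family $\mathcal T$ is \emph{irreducible} if for every $W\in\mathcal T$ and every $X\subsetneq W$ there is $Y\in\mathcal T$ with $|X\cap Y|<t$. Such a $Y$ is a \emph{witness} for $X$.
\end{definition}

\noindent\emph{Sets of size at most $3$.} Let $t=1$ again, and reduce $\mathcal S$ to an irreducible family $\mathcal S^*$. Fix a witness $Y(X)$, disjoint from $X$, for each proper subset $X$ of a member. A member $W$ of size $3$ meets every witness, so we can pick $x_1\in W\cap Y(\emptyset)$, then $x_2\in W\cap Y(\{x_1\})$, then $x_3\in W\cap Y(\{x_1,x_2\})$. These cells are distinct, so $W=\{x_1,x_2,x_3\}$, and there are at most $3$ choices at each step. Hence $\mathcal S^*$ has at most $27$ members of size $3$, and by Lemma~\ref{lem:decay} with $d=2$ they account for at most $27M/(N(N-1))$ members of $\mathcal A$. Discard them. What remains is an intersecting family of sets of size at most $2$: empty, a triangle, or a family with a common cell. So all but at most $\big(\frac{27}{N(N-1)}+\frac3N\big)M$ members of $\mathcal G$ lie in one star, and if $\mathcal G$ is not trivial, Lemma~\ref{lem:derange}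 bounds the part inside that star by $(1-D_N/N!)M$.

\medskip
Note that we counted only the \emph{largest} members of an irreducible family. The family consisting of $\{a_1,\dots,a_m\}$ and the $m$ sets $\{x,a_i\}$ is irreducible for $m\ge2$: the set $\{x\}$ misses the large member, $\{a_i\}$ misses $\{x,a_j\}$ for $j\neq i$, and a proper subset of the large member misses some $\{x,a_j\}$. So the number of members of size $2$ depends on the maximum size $m$. Once the large member is discarded (for $m\ge3$), the rest is no longer irreducible and reduces to $\{\{x\}\}$. One must therefore reduce again after each layer is discarded.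

The general proof has two tasks. Section~\ref{sec:peel} carries out this peeling for all $t$ and for generators of size at most $q$, where $q$ is small compared with $k$. Sections~\ref{sec:spread} and~\ref{sec:approx} show that the assumption of the model case costs almost nothing: all but $M/k$ members of an arbitrary $t$-intersecting family $\mathcal G$ lie in $\mathcal A[\mathcal S]$ for a $t$-intersecting family $\mathcal S$ of sets of size $O(t\ln k)$.

\section{Peeling}\label{sec:peel}

A set of $t+j$ cells has weight at most $r^{-j}M$ by Lemma~\ref{lem:decay}. The exponent is $j$, not $t+j$, so the number of members of size $t+j$ must also be bounded by a $j$th power. Choosing all $t+j$ cells one by one, as in the model case, would give $(t+j)^{t+j}$. Instead we choose the first $t$ cells at once, and observe that from then on a witness has few cells outside the part already chosen.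

\begin{lemma}\label{lem:count}
Let $j\ge1$, and let $\mathcal T$ be a finite irreducible $t$-intersecting family of sets of size at most $t+j$. Then $\mathcal T$ has at most $(2e(t+j))^j$ members of size exactly $t+j$.
\end{lemma}

\begin{proof}
Let $\mathcal W$ be the set of members of size $t+j$; assume $\mathcal W\ne\emptyset$. Let $n(X)$ be the number of $W\in\mathcal W$ with $X\subseteq W$. We prove
\[
n(X)\le(2j)^{t+j-|X|}\qquad\text{for }t\le|X|\le t+j
\]
by downward induction on $|X|$. If $|X|=t+j$, then $n(X)\le1$. Let $t\le|X|<t+j$ and $n(X)>0$. Then $X\subsetneq W$ for some $W\in\mathcal W$, and there is a witness $Y\in\mathcal T$ with $|X\cap Y|=t-d$, $d\ge1$. Since $|W\cap Y|\ge t$, at least $d$ elements of $Y$ lie in $W\setminus X$, so $d\le t+j-|X|\le j$. Therefore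
\[
|Y\setminus X|\le(t+j)-(t-d)=j+d\le2j .
\]
Every $W'\in\mathcal W$ that contains $X$ has $|W'\cap Y|\ge t>|X\cap Y|$, so it contains $X\cup\{y\}$ for some $y\in Y\setminus X$. By induction, $n(X)\le\sum_{y\in Y\setminus X}n(X\cup\{y\})\le2j\,(2j)^{t+j-|X|-1}$.

Fix $Y_0\in\mathcal T$. Each $W\in\mathcal W$ contains a $t$-subset of $Y_0$, and $|Y_0|\le t+j$. Hence
\[
|\mathcal W|\le\binom{t+j}{j}(2j)^j\le\Big(\frac{e(t+j)}j\Big)^j(2j)^j=(2e(t+j))^j .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:peel}
Let $q\ge t$ be an integer with $y:=2eq/r\le\frac12$, and let $\mathcal S$ be a finite $t$-intersecting family of sets of at most $q$ cells. Then there is a family $\mathcal T$, either empty or consisting of one set of $t$ cells, with $|\mathcal A[\mathcal S]\setminus\mathcal A[\mathcal T]|\le2yM$.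
\end{proposition}

\begin{proof}
Put $\mathcal T_q=\mathcal S$. For $i=q,q-1,\dots,t+1$, suppose that $\mathcal T_i$ is a finite $t$-intersecting family of sets of size at most $i$. Reduce it to an irreducible family $\mathcal T_i^*$, let $\mathcal W_i$ be the set of members of $\mathcal T_i^*$ of size exactly $i$, and put $\mathcal T_{i-1}=\mathcal T_i^*\setminus\mathcal W_i$. Then $\mathcal T_{i-1}$ is $t$-intersecting with sets of size at most $i-1$, and
\[
\mathcal A[\mathcal T_i]\subseteq\mathcal A[\mathcal T_i^*]=\mathcal A[\mathcal W_i]\cup\mathcal A[\mathcal T_{i-1}].
\]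
The last family $\mathcal T=\mathcal T_t$ is $t$-intersecting with sets of size at most $t$, so its members have size $t$ and any two of them coincide. By Lemmas~\ref{lem:count} and~\ref{lem:decay}, $|\mathcal A[\mathcal W_{t+j}]|\le(2e(t+j))^jr^{-j}M\le y^jM$ for $1\le j\le q-t$. Since $\mathcal A[\mathcal S]\setminus\mathcal A[\mathcal T]\subseteq\bigcup_j\mathcal A[\mathcal W_{t+j}]$ and $\sum_{j\ge1}y^j=y/(1-y)\le2y$, the bound follows.
\end{proof}

A bound on $q$ cannot be dropped. For $\mathcal S=\mathcal G$ as in Example~\ref{ex:majority} with $t\ge3$ and $k=2t$, where $q=k$, we have $\mathcal A[\mathcal S]=\mathcal G$, and this family is far from every star in the following sense for $T=\{(i,i):i\le t\}$: only $2(N-1)!-(N-2)!$ of its at least $N!$ members contain $T$.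

\section{Spread families contain disjoint members}\label{sec:spread}

To produce $\mathcal S$ we shall cut $\mathcal G$ into pieces $\mathcal G'[X]$ in which, apart from the common part $X$, no set of cells is much more popular than it is in a star.

\begin{definition}\label{def:spread}
Let $R>0$. A non-empty finite family $\mathcal H$ of finite sets is \emph{$R$-spread} if $|\{H\in\mathcal H:Z\subseteq H\}|\le R^{-|Z|}|\mathcal H|$ for every finite set $Z$.
\end{definition}

For a non-empty star, Lemma~\ref{lem:decay} says that $\{A\setminus T:A\in\mathcal A[T]\}$ is $r$-spread. The property that we need is that two spread families $\mathcal H_1,\mathcal H_2$ contain disjoint members. If all sets have size at most $\ell<R$, a union bound suffices: fix $H_1\in\mathcal H_1$; each of its elements lies in at most a fraction $1/R$ of $\mathcal H_2$, so a fraction at most $\ell/R<1$ of $\mathcal H_2$ meets $H_1$. In our application $\ell=k$ and $R<k/e$, precisely because domains may have $k$ points, and this argument fails. Some lower bound on $R$ is necessary: the $(m+1)$-subsets of $[2m+1]$ pairwise meet, and they form a $\frac{2m+1}{m+1}$-spread family because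 $\prod_{i<z}\frac{m+1-i}{2m+1-i}\le(\frac{m+1}{2m+1})^z$. We show that $R$ of order $\log\ell$ is enough.

A \emph{$p$-random} subset $W$ of a finite set $V$ contains each element independently with probability $p$. The aim is to show that a $\frac12$-random set contains a member of a spread family; then so does its complement. We reveal the random set in about $\log_2\ell$ sparse rounds and want each round to halve the uncovered parts. A sparse $W$ covers only a fraction $p$ of a given set $H$. But we are free to abandon $H$ for any other member $H'\subseteq H\cup W$: its uncovered part $H'\setminus W$ is still a subset of $H$, and may be much smaller. For instance, if the family consists of $n$ singletons, then as soon as $W$ contains one of them, every member can be traded for it and nothing is left to cover. Since different members may produce the same uncovered part, and some members are dropped in each round, we work with indexed families and a fixed normalization $n$.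

\begin{lemma}[one round]\label{lem:round}
Let $(H_g)_{g\in I}$ be subsets of a finite set $V$, indexed by a finite set $I$, such that $|H_g|\le\ell$ for all $g$ and $|\{g\in I:Z\subseteq H_g\}|\le R^{-|Z|}n$ for all $Z\subseteq V$. Let $W\subseteq V$ be $p$-random, $0<p<1$. For $g\in I$ let $\chi(g)=\chi(W,g)$ be a set of minimum size among the sets $H_{g'}\setminus W$ with $g'\in I$ and $H_{g'}\subseteq H_g\cup W$. Then $\chi(g)\subseteq H_g$, and for each $s\ge0$
\[
\mathbb E\,|\{g\in I:|\chi(g)|=s\}|\le n\binom\ell s(pR)^{-s}.
\]
\end{lemma}

\begin{proof}
Call the sets $H_{g'}\setminus W$ in the definition of $\chi(g)$ \emph{candidates}. The choice $g'=g$ gives one, and every candidate lies in $(H_g\cup W)\setminus W\subseteq H_g$.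

The expectation equals $\sum\Pr(W)$ over the pairs $(W,g)$ with $|\chi(W,g)|=s$, where $\Pr(W)=p^{|W|}(1-p)^{|V|-|W|}$. We encode such a pair by the triple $(Z,\chi,g)$ with $\chi=\chi(W,g)$ and $Z=W\cup\chi$. The union is disjoint, so $W=Z\setminus\chi$ is recovered from the triple, and
\[
\Pr(W)=\Pr(Z)\Big(\frac{1-p}p\Big)^s\le\Pr(Z)\,p^{-s}.
\]
The point is that $Z$ alone confines $\chi$ to a set of size at most $\ell$. For each $Z\subseteq V$ that contains some $H_{g'}$, fix in advance an index $\varphi(Z)\in I$ with $H_{\varphi(Z)}\subseteq Z$. For our triple, $\chi=H_{g'}\setminus W$ for some $g'$, so $H_{g'}\subseteq Z$ and $\varphi(Z)$ is defined. Now $H_{\varphi(Z)}\subseteq W\cup\chi\subseteq W\cup H_g$, so $H_{\varphi(Z)}\setminus W$ is a candidate, and it is contained in $\chi$. By the minimality of $|\chi|$ it equals $\chi$. Hence $\chi\subseteq H_{\varphi(Z)}$.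

Given $Z$, there are thus at most $\binom\ell s$ choices for $\chi$, and then at most $R^{-s}n$ choices for $g$, since $\chi\subseteq H_g$. The expectation is at most $\sum_Z\Pr(Z)\,p^{-s}\binom\ell sR^{-s}n$, and $\sum_Z\Pr(Z)=1$.
\end{proof}

\begin{lemma}[spread lemma]\label{lem:spread}
Let $\ell\ge1$ be an integer and $R\ge128\log_2(2\ell)$. Let $\mathcal H$ be an $R$-spread family of subsets of a finite set $V$, each of size at most $\ell$, and let $W$ be a uniformly random subset of $V$. Then the probability that no member of $\mathcal H$ lies in $W$ is at most $\frac13$.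
\end{lemma}

\begin{proof}
Put $L=\lfloor\log_2\ell\rfloor+1\le\log_2(2\ell)$ and define $p\in(0,1)$ by $(1-p)^L=\frac12$. Bernoulli's inequality $(1-p)^L\ge1-pL$ gives $pL\ge\frac12$, so $pR\ge R/(2L)\ge64$. Let $W_1,\dots,W_L$ be independent $p$-random subsets of $V$. Their union contains each element independently with probability $1-(1-p)^L=\frac12$, so we may take $W=W_1\cup\dots\cup W_L$.

Let $\ell_j=\lfloor\ell/2^j\rfloor$. Then $\ell_j=\lfloor\ell_{j-1}/2\rfloor$, and $\ell=\ell_0>\ell_1>\dots>\ell_{L-1}=1$, $\ell_L=0$. Put $n=|\mathcal H|$, $I_0=\mathcal H$ and $H^{(0)}_g=g$ for $g\in I_0$. In round $j=1,\dots,L$, let $\chi_j(g)$ be the sets of Lemma~\ref{lem:round} for the family $(H^{(j-1)}_g)_{g\in I_{j-1}}$ and the random set $W_j$, ties being broken by a fixed rule, and put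
\[
I_j=\{g\in I_{j-1}:|\chi_j(g)|\le\ell_j\},\qquad H^{(j)}_g=\chi_j(g)\quad(g\in I_j).
\]
Then $|H^{(j)}_g|\le\ell_j$. Since $I_j\subseteq I_0$ and $H^{(j)}_g\subseteq H^{(j-1)}_g\subseteq\dots\subseteq g$, at most $R^{-|Z|}n$ indices $g\in I_j$ have $Z\subseteq H^{(j)}_g$. So Lemma~\ref{lem:round} applies in every round, with the same $R$ and $n$.

Write $m=\ell_{j-1}$. An index is lost in round $j$ when $|\chi_j(g)|>\lfloor m/2\rfloor$, that is, $|\chi_j(g)|>m/2$. The family entering round $j$ depends only on $W_1,\dots,W_{j-1}$, which are independent of $W_j$. Conditionally on them, and hence unconditionally,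
\[
\mathbb E\,|I_{j-1}\setminus I_j|\le n\sum_{s>m/2}\binom ms(pR)^{-s}\le n\,2^m\,64^{-m/2}=n\,4^{-m}.
\]
The numbers $\ell_0,\dots,\ell_{L-1}$ are distinct positive integers, so $\mathbb E\,|I_0\setminus I_L|\le n\sum_{m\ge1}4^{-m}=n/3$. By Markov's inequality, $\Pr(I_L=\emptyset)=\Pr(|I_0\setminus I_L|\ge n)\le\frac13$.

Suppose $I_L\ne\emptyset$ and take $g_L\in I_L$; then $H^{(L)}_{g_L}=\emptyset$. Given $g_j\in I_j$ with $j\ge1$, the definition of $\chi_j$ provides $g_{j-1}\in I_{j-1}$ with $H^{(j)}_{g_j}=H^{(j-1)}_{g_{j-1}}\setminus W_j$, so $H^{(j-1)}_{g_{j-1}}\subseteq H^{(j)}_{g_j}\cup W_j$. Chaining these inclusions from $j=L$ down to $j=1$ shows that the member $g_0=H^{(0)}_{g_0}$ of $\mathcal H$ lies in $W_1\cup\dots\cup W_L=W$.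
\end{proof}

\begin{lemma}\label{lem:disjoint}
Let $\ell\ge1$ be an integer and $R\ge128\log_2(2\ell)$. If $\mathcal H_1,\mathcal H_2$ are $R$-spread families of sets of size at most $\ell$, then there are disjoint sets $H_1\in\mathcal H_1$ and $H_2\in\mathcal H_2$.
\end{lemma}

\begin{proof}
Let $V$ be the union of all members of the two families and $W$ a uniformly random subset of $V$. Then $V\setminus W$ is also uniformly random. By Lemma~\ref{lem:spread}, with probability at least $1-\frac13-\frac13>0$ some $H_1\in\mathcal H_1$ lies in $W$ and some $H_2\in\mathcal H_2$ lies in $V\setminus W$.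
\end{proof}

\section{Spread approximation}\label{sec:approx}

We now construct $\mathcal S$. Repeatedly, we find a set $X$ of cells that is popular in the current family and maximal with this property, record $X$, and remove all members that contain it. Maximality makes the removed piece spread outside $X$, and Lemma~\ref{lem:disjoint} then transfers the $t$-intersection property from $\mathcal G$ to the recorded sets. We stop when a popular set is large. Popularity is measured with a parameter $R$ smaller than $r$ by a constant factor: a large set $X$ lies in few members of $\mathcal A$, at rate $r^{-|X|}$, so it can be popular at the rate $R^{-|X|}$ only if the current family is already tiny.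

\begin{proposition}\label{prop:approx}
Let $R=r/e$, and let $q\ge t$ be an integer such that
\begin{equation}\label{eq:R}
R\ge2q,\qquad R/2\ge128\log_2(2k).
\end{equation}
For every $t$-intersecting family $\mathcal G\subseteq\mathcal A$ there is a finite $t$-intersecting family $\mathcal S$ of sets of at most $q$ cells with
\[
|\mathcal G\setminus\mathcal A[\mathcal S]|\le k^{2t}e^{-(q+1-t)}M .
\]
\end{proposition}

\begin{proof}
We may assume $\mathcal G\neq\emptyset$. Note that $1\le R\le r\le k$.

\medskip\noindent\emph{Construction.} Put $\mathcal G_0=\mathcal G$. Given $\mathcal G_i\ne\emptyset$, call a finite set $X$ \emph{popular} if $|\mathcal G_i[X]|\ge R^{-|X|}|\mathcal G_i|$. The empty set is popular, and a popular set lies in a member of $\mathcal G_i$, so there is an inclusion-maximal popular set $X_i$. Let $\mathcal K_i=\{G\setminus X_i:G\in\mathcal G_i[X_i]\}$, so $|\mathcal K_i|=|\mathcal G_i[X_i]|>0$. The family $\mathcal K_i$ is $R$-spread: a set $Z$ that meets $X_i$ lies in no member of $\mathcal K_i$, the case $Z=\emptyset$ is an equality, and for non-empty $Z$ disjoint from $X_i$ the set $X_i\cup Z$ is not popular, so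
\[
|\mathcal G_i[X_i\cup Z]|<R^{-|Z|}R^{-|X_i|}|\mathcal G_i|\le R^{-|Z|}|\mathcal G_i[X_i]| .
\]
If $|X_i|>q$, stop and put $\mathcal G'=\mathcal G_i$. Otherwise record $X_i$, put $\mathcal G_{i+1}=\mathcal G_i\setminus\mathcal G_i[X_i]$, and continue; if $\mathcal G_{i+1}=\emptyset$, stop with $\mathcal G'=\emptyset$. The families shrink strictly, so the process stops. Let $\mathcal S$ be the family of recorded sets. They have size at most $q$, and every removed member contains one of them, so $\mathcal G\setminus\mathcal A[\mathcal S]\subseteq\mathcal G'$.

\medskip\noindent\emph{The remainder is small.} Suppose $\mathcal G'\ne\emptyset$, and let $X$ be the popular set at which we stopped, $|X|\ge q+1$. To compare $|\mathcal G'[X]|$ with $M$, fix $B_0\in\mathcal G$. Every member of $\mathcal G'[X]$ contains $X\cup T$ for some $t$-subset $T$ of $B_0$, and there are at most $k^t$ such $T$ because $|B_0|\le k$. As $|X\cup T|\ge|X|$ and $r\ge1$, Lemma~\ref{lem:decay} gives $|\mathcal A[X\cup T]|\le r^{-(|X|-t)}M$. Hence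
\[
|\mathcal G'|\le R^{|X|}|\mathcal G'[X]|\le k^tR^{|X|}r^{-(|X|-t)}M=k^tR^t\Big(\frac Rr\Big)^{|X|-t}M\le k^{2t}e^{-(q+1-t)}M .
\]

\noindent\emph{$\mathcal S$ is $t$-intersecting.} Suppose that $X_a,X_b\in\mathcal S$, possibly $a=b$, have $|X_a\cap X_b|<t$. We look for members $X_a\cup G_a$ and $X_b\cup G_b$ of $\mathcal G$ that meet only in $X_a\cap X_b$. Besides $G_a\cap G_b=\emptyset$ this requires that $G_a$ avoid $X_b$ and $G_b$ avoid $X_a$, and here the bound $q\le R/2$ lets the union bound work. Let $\mathcal K_a'$ be the family of members of $\mathcal K_a$ that are disjoint from $X_b$. Each of the at most $q$ cells of $X_b$ lies in at most $|\mathcal K_a|/R$ members of $\mathcal K_a$, so $|\mathcal K_a'|\ge(1-q/R)|\mathcal K_a|\ge\frac12|\mathcal K_a|>0$. A non-empty set $Z$ lies in at most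
\[
R^{-|Z|}|\mathcal K_a|\le2R^{-|Z|}|\mathcal K_a'|\le(R/2)^{-|Z|}|\mathcal K_a'|
\]
members of $\mathcal K_a'$, so $\mathcal K_a'$ is $(R/2)$-spread. The same holds, with $a$ and $b$ exchanged, for the family $\mathcal K_b'$ of members of $\mathcal K_b$ disjoint from $X_a$. All these sets have size at most $k$. By \eqref{eq:R} and Lemma~\ref{lem:disjoint} with $\ell=k$, there are disjoint $G_a\in\mathcal K_a'$ and $G_b\in\mathcal K_b'$. Both are disjoint from $X_a\cup X_b$, so
\[
(X_a\cup G_a)\cap(X_b\cup G_b)=X_a\cap X_b .
\]
The two sets on the left belong to $\mathcal G$ and share fewer than $t$ cells, a contradiction. The case $a=b$ shows that every member of $\mathcal S$ has at least $t$ cells.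
\end{proof}

\begin{remark}\label{rem:needpeel}
The construction does not find the center of a star by itself, so the peeling of Section~\ref{sec:peel} is needed. Let $\mathcal F=\{[k]\}$, $N\ge e^4$, and let $\mathcal G=\mathcal A[T]$ be a non-empty star. If $T\cup\{z\}$ is the graph of an injection with $t+1$ cells, then $|\mathcal G[T\cup\{z\}]|=|\mathcal G|/N\ge R^{-t-1}|\mathcal G|$, because $R^{t+1}\ge R^2=N^2/e^4\ge N$. So $T$ is popular but not maximal, and $X_0\neq T$.
\end{remark}

\section{Proof of the main theorems}\label{sec:proof}

The parameter $q$ is pulled in two directions. Proposition~\ref{prop:approx} is useful only if $e^{q-t}$ exceeds $k^{2t}$, which requires $q$ of order $t\ln k$. Proposition~\ref{prop:peel} loses a fraction of order $q/r$, which requires $q$ small compared with $k$. Together these explain both the hypothesis $k\ge12000\,t\ln k$ and the error term of Theorem~\ref{thm:stability}.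

\begin{proof}[Proof of Theorem~\ref{thm:stability}]
Put $\lambda=(t\ln k)/k\le1/12000$. Since $k\ge2$, the hypothesis gives $k\ge12000\,t\ln2>8000\,t$. Hence $\ln k\ge8$ and $N\ge k/2$, so
\[
r\ge\frac k{2e},\qquad R=\frac re\ge\frac k{2e^2}\ge\frac k{15}.
\]
Let $q=t+\lceil3t\ln k\rceil$. Then $q\le3t\ln k+2t\le5t\ln k=5\lambda k$. We check the hypotheses of the two propositions. First, $2q\le10\lambda k\le k/1200\le R$. Second, $\log_2(2k)=1+\ln k/\ln2\le(\frac18+1.45)\ln k\le1.6\ln k$, so $256\log_2(2k)\le410\ln k\le410\lambda k\le k/29\le R$. Thus \eqref{eq:R} holds. Third,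
\[
y=\frac{2eq}r\le\frac{2e\cdot5\lambda k\cdot2e}k=20e^2\lambda<148\lambda<\frac12 .
\]

Let $\mathcal G\subseteq\mathcal A$ be $t$-intersecting. Proposition~\ref{prop:approx} gives a family $\mathcal S$ with
\[
|\mathcal G\setminus\mathcal A[\mathcal S]|\le k^{2t}e^{-3t\ln k}M=k^{-t}M\le\frac Mk\le\lambda M,
\]
and Proposition~\ref{prop:peel} gives $\mathcal T$, empty or equal to $\{T\}$ with $|T|=t$, with $|\mathcal A[\mathcal S]\setminus\mathcal A[\mathcal T]|\le2yM\le296\lambda M$. Since $\mathcal G\setminus\mathcal A[\mathcal T]\subseteq(\mathcal G\setminus\mathcal A[\mathcal S])\cup(\mathcal A[\mathcal S]\setminus\mathcal A[\mathcal T])$,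
\begin{equation}\label{eq:close}
|\mathcal G\setminus\mathcal A[\mathcal T]|\le420\lambda M .
\end{equation}
If $\mathcal T=\emptyset$, then $|\mathcal G|\le420\lambda M$, and the bound holds because $D_N\le N!$. Let $\mathcal T=\{T\}$. Only now do we use that $\mathcal G$ is not trivial: there is $B\in\mathcal G$ with $T\not\subseteq B$. Every $A\in\mathcal G[T]$ has $|A\cap B|\ge t$, so Lemma~\ref{lem:derange} gives $|\mathcal G[T]|\le(1-D_N/N!)M$. Adding \eqref{eq:close} yields $|\mathcal G|\le(1-D_N/N!+420\lambda)M$.

If $k/(t\ln k)\to\infty$, then $\lambda\to0$ and $k\to\infty$, hence $N\ge k/2\to\infty$ and $D_N/N!\to1/e$. So $|\mathcal G|\le(1-\frac1e+o(1))M$. Along any such sequence of pairs $(t,k)$, Example~\ref{ex:sharp} provides non-trivial $t$-intersecting families with $(1-\frac1e+o(1))M$ members, so the constant is best possible.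
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $M=0$, the only $t$-intersecting subfamily is $\emptyset$, which is trivial. Let $M>0$. As in the previous proof $N\ge k/2>2$, so $D_N/N!\ge\frac13$, and $420\,t\ln k/k\le420/12000=0.035$. By Theorem~\ref{thm:stability} a non-trivial $t$-intersecting family has at most $(1-\frac13+0.035)M<M$ members. It is smaller than a largest star, so it is not largest.

For the last assertion let $a=12000t$ and $k\ge x_0:=2a\ln a$. Since $2\ln a\le a$, we have $\ln x_0=\ln a+\ln(2\ln a)\le2\ln a$, so $x_0/\ln x_0\ge a$. The function $x/\ln x$ is increasing for $x\ge e$, so $k/\ln k\ge a$, that is, $k\ge12000\,t\ln k$. Hence $k_0^*(t)=\lceil2a\ln a\rceil=\lceil24000\,t\ln(12000t)\rceil$ is admissible.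
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{Some set intersection theorems of extremal type}, \texttt{https://core.ac.uk/download/228376743.pdf}.
\end{thebibliography}
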